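# A tensor algebra guess for the Leibniz homology of $gl_r(A)$, and why the dual numbers refute it

## 1. The guess, and the cases where it is right

Throughout, $k$ is a field of characteristic zero.

**Definition (Leibniz homology).** For a Lie algebra $\mathfrak g$ over $k$, $HL_*(\mathfrak g)$ is the homology of the complex $C_n(\mathfrak g)=\mathfrak g^{\otimes n}$ ($n\ge0$) with
$$d(g_1,\dots,g_n)=\sum_{1\le i<j\le n}(-1)^j\,(g_1,\dots,g_{i-1},[g_i,g_j],g_{i+1},\dots,\widehat{g_j},\dots,g_n).\tag{1}$$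

This is the Chevalley–Eilenberg formula without antisymmetrization. For example, $d(g_1)=0$ and $d(g_1,g_2)=[g_1,g_2]$, so $HL_0=k$ and $HL_1(\mathfrak g)=\mathfrak g/[\mathfrak g,\mathfrak g]$. If $\mathfrak g$ is abelian, then $d=0$ and $HL_n(\mathfrak g)=\mathfrak g^{\otimes n}$: the answer is the tensor algebra on $\mathfrak g$ placed in degree $1$.

**Definition ($\lambda$-decomposition).** Let $A$ be a commutative unital $k$-algebra. Hochschild homology splits as $HH_0(A)=HH_0^{(0)}(A)=A$ and $HH_n(A)=HH_n^{(1)}(A)\oplus\dots\oplus HH_n^{(n)}(A)$ for $n\ge1$, where $HH_n^{(i)}(A)$ is the part on which the Adams operations $\psi^m$ act by $m^i$. (Equivalently, the summands come from the Eulerian idempotents acting on the Hochschild complex.)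

Section 2 works this out for one algebra. For a graded vector space $V$ in positive degrees, $T(V)=\bigoplus_{p\ge0}V^{\otimes p}$ is graded as usual, and $\bigoplus_{i<r}HH^{(i)}_{*-1}(A)$ has $\bigoplus_{i<r}HH_{n-1}^{(i)}(A)$ in degree $n$. For $gl_r(A)$, the $r\times r$ matrices over $A$ with the commutator bracket, one guesses the following. It is the conjecture (Loday, 10.6.22) printed in the document "Jean-Louis Loday", https://people.math.rochester.edu/faculty/doug/otherpapers/loday-book.pdf.

**Conjecture.** For $A$ commutative and unital over $k$ and every positive integer $r$ there is a canonical isomorphism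
$$HL_*(gl_r(A))\cong T\Big(\bigoplus_{i<r}HH^{(i)}_{*-1}(A)\Big).\tag{2}$$

Let us test it.

*The case $r=1$.* Here $gl_1(A)=A$ is abelian, so $HL_n=A^{\otimes n}$. On the right only $i=0$ is allowed, and $HH^{(0)}_{*-1}(A)$ is $A$ in degree $1$, so the right side is $T(A)$. The guess is right for every $A$.

*The case $A=k$.* Since $HH_*(k)=k$ sits in degree $0$, the guess predicts dimension $1$ in every degree. In degree $1$, $gl_r(k)/[gl_r(k),gl_r(k)]=k$, which agrees. All degrees will agree; we check this in Section 6.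

*Degree $1$ in general.* For $i\neq j$ the commutators $[aE_{ii},E_{ij}]=aE_{ij}$ and $[aE_{ij},E_{ji}]=a(E_{ii}-E_{jj})$ span the trace-zero matrices, and commutators have trace zero because $A$ is commutative. So $HL_1(gl_r(A))=A$ by the trace, and (2) predicts $HH_0(A)=A$.

So far so good. The next algebra to try is the dual numbers $k[\varepsilon]=k[\varepsilon]/(\varepsilon^2)$, and there the guess fails, but only quite far out.

**Theorem 1.** Let $r\ge2$, $A=k[\varepsilon]/(\varepsilon^2)$, and let $Q_n$ be the dimension of the degree $n$ part of $T\big(\bigoplus_{i<r}HH^{(i)}_{*-1}(A)\big)$. Then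
$$\sum_nQ_nu^n=\frac1{1-2u-u^2-u^3-\dots-u^{2r-1}},\tag{3}$$
$$\dim HL_n(gl_r(A))=Q_n\ \ (n\le2r),\qquad \dim HL_{2r+1}(gl_r(A))=Q_{2r+1}-1.$$
Hence the conjecture is false for every $r\ge2$; the two sides of (2) are not even isomorphic as graded vector spaces. (For $r=2$: $\dim HL_5(gl_2(k[\varepsilon]))=83$, predicted $84$.)

**Theorem 2.** (a) For $r=1$ the conjecture holds for every $A$. (b) For $r=2$ and $A=k[\varepsilon]$,
$$\sum_n\dim HL_n(sl_2(A))u^n=\frac{1+u^3}{1-u^2},\qquad\sum_n\dim HL_n(gl_2(A))u^n=\frac{1-u+u^2}{1-3u+2u^2-2u^3},$$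
whereas the conjecture predicts $\frac1{1-2u-u^2-u^3}$ for $gl_2(A)$.

So the conjecture holds for all $A$ exactly when $r=1$, and for the dual numbers the first failure is in degree exactly $2r+1$. Part (a) was proved above. Theorem 2(b) is not used in the disproof; it is proved in Section 10.

**Conventions.** Complexes are homological. $C[n]_i=C_{i-n}$ with differential $(-1)^nd$. For a chain map $f:S\to R$, $\mathrm{Cone}(f)_i=R_i\oplus S_{i-1}$ with the usual differential, so there is a long exact sequence $H_i(S)\to H_i(R)\to H_i(\mathrm{Cone}f)\to H_{i-1}(S)\to H_{i-1}(R)$. In particular, $H_i(\mathrm{Cone} f)=0$ means that $f$ is onto on $H_i$ and injective on $H_{i-1}$. Commutators, traces and tensor products of complexes follow the Koszul sign rule, with one exception: a cochain $c$ is applied to tensors by $(c\otimes1)(u\otimes v)=c(u)v$, without sign. Coproducts are written $\Delta e=\sum e_1\otimes e_2$ with homogeneous $e_1,e_2$.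

## 2. Hochschild homology of the dual numbers and the predicted series

The aim of this section is formula (3). Let $A=k[\varepsilon]$. The normalized Hochschild complex has basis $1\otimes y_n$, $\varepsilon\otimes y_n$ in degree $n$, where $y_n=[\varepsilon|\cdots|\varepsilon]$. All inner products $\varepsilon\cdot\varepsilon$ vanish, so only the first and last faces survive:
$$b(1\otimes y_n)=(1+(-1)^n)\,\varepsilon\otimes y_{n-1}\quad(n\ge1),\qquad b(\varepsilon\otimes y_n)=0.$$
If $n$ is odd, $1\otimes y_n$ is a cycle and not a boundary, and $\varepsilon\otimes y_n$ is a boundary. If $n\ge2$ is even, $1\otimes y_n$ is not a cycle and $\varepsilon\otimes y_n$ is not a boundary. So for $n\ge1$, $HH_n(A)$ is one-dimensional, spanned by $1\otimes y_n$ ($n$ odd) or $\varepsilon\otimes y_n$ ($n$ even), and $HH_0(A)=A$.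

**Step 1: the shuffle products.** The operation $\psi^m$ acts as $\mathrm{id}_A$ tensored with the $m$-th convolution power of the identity of the Hopf algebra $T^c(\bar A[1])$, with deconcatenation and the signed shuffle product (Loday, *Cyclic Homology*, §4.5). Write $y_py_q=G(p,q)\,y_{p+q}$, where $G(p,q)$ is the number of $(p,q)$-shuffles counted with sign. Sorting shuffles by whether their last letter comes from the second or the first block gives
$$G(p,q)=G(p,q-1)+(-1)^qG(p-1,q),\qquad G(p,0)=G(0,q)=1 .$$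
By induction on $p+q$ we show that $G(p,q)=0$ if both $p,q$ are odd, and $G(p,q)=\binom{\lfloor p/2\rfloor+\lfloor q/2\rfloor}{\lfloor p/2\rfloor}$ otherwise. The cases $p=0$ or $q=0$ are clear; let $p,q\ge1$.

- For $p$ odd and $q$ odd, $G(p,q-1)$ and $G(p-1,q)$ are the same binomial by induction, and they are subtracted.
- For $p$ odd and $q$ even, $G(p,q-1)=0$, so $G(p,q)=G(p-1,q)$.
- For $p$ even and $q$ odd, $G(p-1,q)=0$, so $G(p,q)=G(p,q-1)$.
- For $p=2a$ and $q=2b$, the recursion is Pascal's rule $\binom{a+b-1}{a}+\binom{a+b-1}{a-1}$.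

So $y_1^2=0$, $y_{2a}y_{2b}=\binom{a+b}ay_{2a+2b}$ and $y_1y_{2b}=y_{2b}y_1=y_{2b+1}$. Hence $y_{2b}=y_2^b/b!$, and with a formal parameter $z$,
$$Y(z)=\sum_ny_nz^n=(1+y_1z)\,e^{y_2z^2}.$$

**Step 2: the Adams operations.** Since $\Delta y_n=\sum_iy_i\otimes y_{n-i}$, the $m$-th convolution power of the identity sends $y_n$ to $\sum_{i_1+\dots+i_m=n}y_{i_1}\cdots y_{i_m}$, the coefficient of $z^n$ in
$$Y(z)^m=(1+m\,y_1z)\,e^{m\,y_2z^2}.$$
For instance, for $m=2$, $n=2$ this is $y_2+y_1y_1+y_2=2y_2$. In general $\psi^my_{2b}=m^by_{2b}$ and $\psi^my_{2b+1}=m^{b+1}y_{2b+1}$. So $HH_n(A)=HH_n^{(\lceil n/2\rceil)}(A)$ for $n\ge1$.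

**Step 3: counting.** For $n\ge2$, the degree $n$ part of $\bigoplus_{i<r}HH^{(i)}_{*-1}(A)$ is $HH_{n-1}(A)$ if $\lceil (n-1)/2\rceil\le r-1$, that is $n\le2r-1$, and zero otherwise. In degree $1$ it is $HH_0(A)$, of dimension $2$. So for $r\ge2$ the dimensions are $2$ for $n=1$, $1$ for $2\le n\le2r-1$, and $0$ for $n\ge2r$. A tensor algebra on $V$ has series $1/(1-v(u))$, where $v$ is the series of $V$. This is (3).

## 3. The Leibniz complex as coinvariants of a dg Hopf algebra

We want to contract Leibniz chains with cocycles and keep control of signs. For this we realize the differential (1) as a derivation of a Hopf algebra. Let $\mathfrak g$ be a finite-dimensional Lie algebra.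

**Definition (the algebra $E$).** $E$ is the graded algebra generated by $\mathfrak g$ in degree $0$ and symbols $\iota_x$ in degree $1$, linear in $x\in\mathfrak g$, with relations
$$xy-yx=[x,y],\qquad \iota_yx-x\iota_y=\iota_{[y,x]}.$$

Thus $E=U(\mathfrak d)$ with $\mathfrak d=\mathfrak g\ltimes L$, where $L=\bigoplus_{n\ge 1}L_n$ is the free graded Lie algebra on the $\iota_x$, on which $\mathfrak g$ acts by derivations. Since $U(L)$ is the tensor algebra on the $\iota_x$, we have $E=U\mathfrak g\otimes T(\mathfrak g)$ as a left $U\mathfrak g$-module, where $\mathfrak g$ inside $T(\mathfrak g)$ has degree $1$.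

**Step 1: the differential.** Let $d$ be the derivation of degree $-1$ with $dx=0$, $d\iota_x=-x$. It respects the relations: $d(\iota_yx-x\iota_y)=-yx+xy=-[y,x]=d\iota_{[y,x]}$. It squares to zero, since $d^2$ is a derivation that kills the generators. Declare all generators primitive; $E$ is then a cocommutative graded Hopf algebra. The maps $\Delta d$ and $(d\otimes1+1\otimes d)\Delta$ are derivations along $\Delta$ which agree on generators, so they are equal, and $E$ is a dg Hopf algebra. One computation will matter later: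
$$d(\iota_x\iota_y+\iota_y\iota_x)=(\iota_xy-y\iota_x)+(\iota_yx-x\iota_y)=\iota_{[x,y]}+\iota_{[y,x]}=0.\tag{4}$$

**Step 2: recovering (1).** For a bounded below complex $M$ of right $\mathfrak g$-modules put $CL(M)=M\otimes_{U\mathfrak g}E=M\otimes T(\mathfrak g)$, with $d(m\otimes e)=dm\otimes e+(-1)^{|m|}m\otimes de$. If $M$ is in degree $0$,
$$d(m\otimes\iota_{x_1}\cdots\iota_{x_n})=\sum_j(-1)^jm\otimes\iota_{x_1}\cdots\iota_{x_{j-1}}\,x_j\,\iota_{x_{j+1}}\cdots\iota_{x_n}.$$
Move $x_j$ to the left with $\iota_{x_i}x_j=x_j\iota_{x_i}+\iota_{[x_i,x_j]}$. With $x_0=m$ and $[m,x]:=mx$ this gives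
$$d(m\otimes\iota_{x_1}\cdots\iota_{x_n})=\sum_{0\le i<j\le n}(-1)^j(x_0,\dots,[x_i,x_j],\dots,\widehat{x_j},\dots,x_n).$$
For $M=k$ the terms with $i=0$ vanish, so $CL(k)$ is the complex (1). For example, $d(\iota_x\iota_y)=-x\iota_y+\iota_xy=-x\iota_y+y\iota_x+\iota_{[x,y]}$, which in $CL(k)$ is $\iota_{[x,y]}$.

**Step 3: trading a letter for a coefficient.** Let $\mathfrak g$ be the right module with $m\cdot x=[m,x]$. Define
$$\Sigma:CL(\mathfrak g)_{n-1}\to CL(k)_n,\qquad m\otimes w\mapsto\iota_mw.$$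
It is well defined: $mx\otimes w-m\otimes xw\mapsto(\iota_{[m,x]}-\iota_mx)w=-x\iota_mw=0$ in $CL(k)$. It is bijective for $n\ge1$. In $CL(k)$ we have $d(\iota_mw)=-mw-\iota_mdw=-\iota_mdw$, so $d\Sigma=-\Sigma d$. As $CL(k)_1\to CL(k)_0$ is zero,
$$HL_0(\mathfrak g)=k,\qquad HL_n(\mathfrak g)\cong H_{n-1}(CL(\mathfrak g))\quad(n\ge1).\tag{5}$$
Leibniz homology with trivial coefficients is thus Leibniz homology with coefficients in $\mathfrak g$, one degree lower. A relation expressing $CL(\mathfrak g)$ through copies of $CL(k)$ would be a recursion for $HL_*$.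

## 4. Splitting off the scalar matrices

Put $sl_r(A)=sl_r(k)\otimes A$. In characteristic zero $gl_r(A)=sl_r(A)\oplus A\cdot1$ with $A\cdot 1$ central. The next lemma shows how a central summand enters.

**Lemma 4.1.** If $\mathfrak a$ is abelian and finite-dimensional, then $HL_*(\mathfrak g\oplus\mathfrak a)\cong\bigoplus_{m\ge0}HL_*(\mathfrak g)\otimes(\mathfrak a[1]\otimes HL_*(\mathfrak g))^{\otimes m}$. Hence the Poincaré series $p,P$ of $HL_*(\mathfrak g)$, $HL_*(\mathfrak g\oplus\mathfrak a)$ satisfy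
$$1/P=1/p-u\dim\mathfrak a.\tag{6}$$

**Step 1: dg $E$-modules as coefficients decouple.** Let $X$ be a right dg $E$-module, bounded below. We claim $CL(X)\cong X\otimes CL(k)$ as complexes, by
$$X\otimes_{U\mathfrak g}E\to X\otimes(k\otimes_{U\mathfrak g}E),\qquad x\otimes e\mapsto\sum xe_1\otimes e_2 .$$
It is well defined: for $a\in\mathfrak g$, $x\otimes ae\mapsto\sum xae_1\otimes e_2+\sum xe_1\otimes ae_2$, the last sum is $0$, and the first is the image of $xa\otimes e$. It is a chain map since $\Delta$ commutes with $d$ and $d(xe)=dx\,e+(-1)^{|x|}x\,de$. On $X\otimes T(\mathfrak g)$ it is the identity plus terms with shorter second factor, hence bijective.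

**Step 2: sorting words by letters from $\mathfrak a$.** Let $E'\supset E$ be the algebra of Section 3 for $\mathfrak g\oplus\mathfrak a$, and $CL'(k)=T(\mathfrak g\oplus\mathfrak a)$ its Leibniz complex, a right dg $E'$-module. Brackets involving $\mathfrak a$ vanish, so $d$ preserves the number $m$ of letters from $\mathfrak a$. Let $K_m$ be the corresponding summand. It is a right dg $E$-submodule, and $K_0=CL(k)$.

For $m\ge1$ let $X_m\subset K_m$ be spanned by the words $w\iota_a$ ending in a letter of $\mathfrak a$; so $X_m\cong K_{m-1}\otimes\mathfrak a[1]$. For $a\in\mathfrak a$ we have $wa=0$ in $CL'(k)$, because $a$ commutes with all $\iota$'s and acts by zero on $k$. So $d(w\iota_a)=(dw)\iota_a+(-1)^{|w|}w(-a)=(dw)\iota_a$, and for $x\in\mathfrak g$, $w\iota_ax=wx\iota_a$. Hence $X_m$ is a complex of right $\mathfrak g$-modules. Multiplication $X_m\otimes_{U\mathfrak g}E\to K_m$ is an isomorphism of complexes: split each word after its last letter from $\mathfrak a$. So $K_m\cong CL(X_m)$.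

**Step 3: an $E$-action on $X_m$.** To use Step 1 we extend the $\mathfrak g$-action on $X_m$ to a right dg $E$-module structure, by $(w\otimes a)\cdot e=(-1)^{|e|}we\otimes a$. This is an action, and
$$d((w\otimes a)e)=(-1)^{|e|}\big(dw\,e+(-1)^{|w|}w\,de\big)\otimes a=(d(w\otimes a))e+(-1)^{|w|+1}(w\otimes a)\,de,$$
as required, since $w\otimes a$ has degree $|w|+1$. So $K_m\cong X_m\otimes CL(k)=K_{m-1}\otimes\mathfrak a[1]\otimes CL(k)$ as complexes. Induction on $m$ and the Künneth formula give the lemma; summing the geometric series, $P=p/(1-u\dim\mathfrak a\cdot p)$, which is (6). $\square$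

For $A=k[\varepsilon]$, $r\ge2$, let $p$ be the series of $HL_*(sl_r(A))$ and put
$$q(u)=\frac1{1-u^2-u^3-\dots-u^{2r-1}}.\tag{7}$$
By (6) with $\dim A=2$ and by (3), the conjecture on the level of dimensions says exactly $p=q$, that is, $p_n=\sum_{b=1}^{2r-2}p_{n-1-b}$ for $n\ge1$. By (5) this reads
$$\dim H_m(CL(\mathfrak g))=\sum_{b=1}^{2r-2}\dim HL_{m-b}(\mathfrak g)\quad(m\ge0),\qquad\mathfrak g=sl_r(k[\varepsilon]).\tag{8}$$

## 5. From Leibniz chains to Chevalley–Eilenberg chains

Chevalley–Eilenberg (CE) homology is computable by classical means. This section filters $CL(M)$ so that the top quotient is the CE complex and the lower layers are CE complexes with controlled coefficients.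

**Step 1: the CE quotient.** Let $N=[L,L]=L_{\ge2}$, an ideal of $\mathfrak d$, generated as an ideal by $L_2$ because $L_n=[L_1,L_{n-1}]$. Since $N$ is an ideal, $NE=EN=:J$, the two-sided ideal of $E$ generated by the elements $\iota_x\iota_y+\iota_y\iota_x$. It is a dg ideal by (4), and a Hopf ideal because $N$ consists of primitive elements. Put
$$\bar E=E/J=U(\mathfrak d/N)=U\mathfrak g\otimes\Lambda\mathfrak g .$$
For a complex $M$ of right $\mathfrak g$-modules, $C(M):=M\otimes_{U\mathfrak g}\bar E=M\otimes\Lambda\mathfrak g$ is the CE complex, with homology $H_*(\mathfrak g,M)$. Let $\pi:CL(M)\to C(M)$ be the projection. For a module $M$ in degree $0$ write $C^n(\mathfrak g,M^*)=\mathrm{Hom}(M\otimes\Lambda^n\mathfrak g,k)$; a cochain $c$ is a cocycle if $c\circ d=0$. By the formula of Section 3, $c\mapsto c\circ d$ is minus the usual CE differential with values in $M^*$. In particular $H^n(\mathfrak g,M^*)$ is the dual of $H_n(\mathfrak g,M)$.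

*Example: degree $2$ of the conjecture.* Since $\pi$ is bijective in degrees $0,1$ and onto in degree $2$, $H_1(CL(\mathfrak g))=H_1(\mathfrak g,\mathfrak g)$. Let $\mathfrak g=sl_r(k[\varepsilon])=\mathfrak s\ltimes\mathfrak h$ with $\mathfrak s=sl_r(k)$, $\mathfrak h=\varepsilon\mathfrak s$. Then $\mathfrak g^*\cong\mathfrak g$ (Section 8), so $p_2$ is the dimension of derivations of $\mathfrak g$ modulo inner ones. By Whitehead's lemma a derivation can be changed by an inner one so that it vanishes on $\mathfrak s$. Then it is $\mathfrak s$-equivariant on $\mathfrak h$, so $\varepsilon b\mapsto\lambda b+\mu\varepsilon b$. From $[\varepsilon b,\varepsilon b']=0$ we get $2\lambda\varepsilon[b,b']=0$, so $\lambda=0$. What remains is $a+\varepsilon b\mapsto\mu\varepsilon b$, which is a derivation. It is not inner for $\mu\ne0$, because only $0$ in $\mathfrak g$ commutes with $\mathfrak s$. So $p_2=1$. Also $p_1=0$ since $\mathfrak g=[\mathfrak g,\mathfrak g]$. Both agree with $q=1+u^2+\cdots$.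

**Step 2: the coefficients $Y_p$.** By (4), $dL_2=0$. For $y\in L_{n-1}$ we have $d[\iota_x,y]=-[x,y]-[\iota_x,dy]$, so by induction $dL_n\subset L_{n-1}$ for $n\ge3$. Thus $dN\subset N$. Let $\mathfrak n$ be the augmentation ideal of $U(N)$ and
$$Y_p=\mathfrak n^p/\mathfrak n^{p+1},\qquad Y_0=k .$$
This is a complex in degrees $\ge2p$, with right $\mathfrak g$-action $y\cdot x=[y,x]$, which commutes with $d$. Since $N$ is an ideal, the derivation $[\iota_x,-]$ also acts on $Y_p$, and
$$d[\iota_x,y]+[\iota_x,dy]=-[x,y].\tag{9}$$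
So $[x,y]$ is a boundary whenever $y$ is a cycle: $\mathfrak g$ acts trivially on $H_*(Y_p)$.

*Example.* For $\mathfrak g=kx$ one-dimensional, $L$ has basis $\iota=\iota_x$ and $[\iota,\iota]=2\iota^2$, because $[\iota,[\iota,\iota]]=0$. So $N=k\iota^2$, $E=k[x]\otimes k[\iota]$, and $Y_p$ is spanned by $\iota^{2p}$.

**Step 3: the filtration.** From $EN=NE$ we get $J^p=N^pE=\mathfrak n^pE$. By the Poincaré–Birkhoff–Witt (PBW) theorem, $E=U(N)\otimes Q$, where $Q$ is spanned by ordered monomials in a basis of $\mathfrak g\oplus L_1$, and $Q\to\bar E$ is bijective. So $J^p=\mathfrak n^p\otimes Q$, and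
$$Y_p\otimes\bar E\to J^p/J^{p+1},\qquad y\otimes\bar e\mapsto ye,\tag{10}$$
is an isomorphism of complexes; it is well defined since $\mathfrak n^pJ\subset J^{p+1}$. As $x(ye)=[x,y]e+y\,xe$, it is $U\mathfrak g$-linear for the diagonal left action, $x$ acting on $Y_p$ by $[x,-]$. This diagonal module is free. Indeed $\bar E$ is a sum of copies of $U\mathfrak g$, and for a left module $Y$ the map $y\otimes u\mapsto\sum u_1y\otimes u_2$, with inverse $y\otimes u\mapsto\sum S(u_1)y\otimes u_2$ ($S$ the antipode), identifies $Y\otimes U\mathfrak g$ with action on the right factor only with $Y\otimes U\mathfrak g$ with diagonal action. So each sequence $0\to J^{p+1}\to J^p\to J^p/J^{p+1}\to0$ splits over $U\mathfrak g$ and stays exact after $M\otimes_{U\mathfrak g}-$.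

Hence, for a module $M$ in degree $0$, $F^pCL(M)=M\otimes_{U\mathfrak g}J^p$ is a filtration of $CL(M)$ by subcomplexes, $F^p$ lies in degrees $\ge2p$, and
$$F^p/F^{p+1}=M\otimes_{U\mathfrak g}(Y_p\otimes\bar E)\cong C(M\otimes Y_p),\qquad m\otimes ye\leftrightarrow(m\otimes y)\otimes\bar e.\tag{11}$$
On both sides the defining relation is $mx\otimes y\otimes\bar e+m\otimes[y,x]\otimes\bar e=m\otimes y\otimes x\bar e$. The kernel of $\pi$ is $F^1$.

## 6. Cap products and the comparison lemma

To realize (8) by an actual map we need maps $CL(\mathfrak g)\to CL(k)$ that lower degree. Cocycles with values in $\mathfrak g^*$ provide them.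

**Definition (cap product).** Let $M$ be a module in degree $0$ and $c\in C^n(\mathfrak g,M^*)$ a cocycle. Put
$$c_*:CL(M)\to CL(k),\qquad c_*(m\otimes e)=\sum c(m\otimes\bar e_1)\,e_2.\tag{12}$$

*Example.* For $c\in C^1(\mathfrak g,\mathfrak g^*)$, from $\Delta(\iota_x\iota_y)=\iota_x\iota_y\otimes1+\iota_x\otimes\iota_y-\iota_y\otimes\iota_x+1\otimes\iota_x\iota_y$ we get $c_*(m\otimes\iota_x\iota_y)=c(m\otimes\iota_x)\,\iota_y-c(m\otimes\iota_y)\,\iota_x$.

**Step 1: $c_*$ is a chain map $CL(M)\to CL(k)[n]$.** The map $m\otimes e\mapsto\sum(m\otimes\bar e_1)\otimes(1\otimes e_2)$ from $CL(M)$ to $C(M)\otimes CL(k)$ is well defined: $m\otimes xe$ goes to $\sum(m\otimes x\bar e_1)\otimes(1\otimes e_2)+\sum(m\otimes\bar e_1)\otimes(1\otimes xe_2)$, where the second sum vanishes and the first is the image of $mx\otimes e$. It commutes with $d$ since $\Delta$ does. Applying $c\otimes1$ to $d(u\otimes v)=du\otimes v+(-1)^{|u|}u\otimes dv$ gives $c_*d=(-1)^nd\,c_*$.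

**Step 2: the same with coefficients in a complex $Y$ of right $\mathfrak g$-modules.** The map
$$C(M\otimes Y)\to C(M)\otimes C(Y),\qquad (m\otimes y)\otimes e\mapsto\sum(-1)^{|y||e_1|}(m\otimes e_1)\otimes(y\otimes e_2)$$
is well defined, because the images of $(m\otimes y)x\otimes e$ and of $(m\otimes y)\otimes xe$ are both $\sum(-1)^{|y||e_1|}\{(mx\otimes e_1)\otimes(y\otimes e_2)+(m\otimes e_1)\otimes(yx\otimes e_2)\}$. It is $\Delta$ followed by a Koszul interchange, so it commutes with $d$. Composing with $c\otimes1$ gives a chain map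
$$c_*:C(M\otimes Y)\to C(Y)[n],\qquad c_*((m\otimes y)\otimes e)=\sum(-1)^{|y||e_1|}c(m\otimes e_1)\,y\otimes e_2,\tag{13}$$
natural in $Y$. For $Y=k$ we have $\pi c_*=c_*\pi$.

**Step 3: the dual of $c_*$ is a product.** The dual of $c_*:C(M)\to C(k)[n]$ is $a\mapsto a\circ c_*=c\cdot a$, where $(c\cdot a)(m\otimes e)=\sum c(m\otimes e_1)a(e_2)$. Evaluated on $e=\iota_{x_1}\cdots\iota_{x_s}$ this is a signed sum over shuffles, the usual wedge product. With $(a\cdot c)(m\otimes e)=\sum a(e_1)c(m\otimes e_2)$, cocommutativity gives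
$$c\cdot a=(-1)^{|a|n}\,a\cdot c.\tag{14}$$

**Step 4: $c_*$ and the filtration.** On $CL(M)$, $c_*$ preserves $F^p$ and induces on $F^p/F^{p+1}$ the map (13) with $Y=Y_p$. Indeed, take $y=n_1\cdots n_p$ with $n_i\in N$; such $y$ span $Y_p$, and the $ye$ span $J^p$. Then $\Delta(ye)=\prod(n_i\otimes1+1\otimes n_i)\,\Delta(e)$. Every term with some $n_i$ in the first factor dies in $\bar E$. What remains is $c_*(m\otimes ye)=\sum(-1)^{|y||e_1|}c(m\otimes\bar e_1)\,ye_2$.

**Lemma 6.1 (Comparison).** Let $c_b\in C^{n_b}(\mathfrak g,\mathfrak g^*)$ be finitely many cocycles. Put $f=(c_{b*}):CL(\mathfrak g)\to\bigoplus_bCL(k)[n_b]$ and $f_Y=(c_{b*}):C(\mathfrak g\otimes Y)\to\bigoplus_bC(Y)[n_b]$. If $H_i(\mathrm{Cone}f_k)=0$ for $i<j$, then $H_i(\mathrm{Cone}f)\to H_i(\mathrm{Cone}f_k)$ is an isomorphism for $i\le j+1$.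

**Step 1: properties of $Y\mapsto\mathrm{Cone}f_Y$.** Here $Y$ is a bounded below complex of right $\mathfrak g$-modules. The functor is exact, since $C(Y)=Y\otimes\Lambda\mathfrak g$. It preserves quasi-isomorphisms: filter $(-)\otimes\Lambda\mathfrak g$ by the finite degree in $\Lambda\mathfrak g$; the quotients carry only the differential of the coefficients.

If $W$ is a trivial module, then $f_{W[n]}$ is, up to shift by $n$, the tensor product of $f_k$ with $W$, with differentials multiplied by $(-1)^n$ and component $b$ multiplied by $(-1)^{nn_b}$, since only $|e_1|=n_b$ contributes in (13). These signs do not affect whether the map is onto on $H_i$ and injective on $H_{i-1}$. So $H_i(\mathrm{Cone}f_{W[n]})=0$ for $i<j+n$.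

**Step 2: coefficients with trivial action on homology.** Let $Y$ be in degrees $\ge q$ with $\mathfrak g$ acting trivially on $H_*(Y)$. We claim $H_i(\mathrm{Cone}f_Y)=0$ for $i<j+q$. Let $\tau_{\ge n}Y=(\cdots\to Y_{n+1}\to Z_n(Y)\to0)$, where $Z_n$ denotes cycles; so $\tau_{\ge q}Y=Y$. The quotient $\tau_{\ge n}Y/\tau_{\ge n+1}Y$ is $Y_{n+1}/Z_{n+1}(Y)\to Z_n(Y)$, which maps equivariantly and quasi-isomorphically onto $H_n(Y)[n]$. By Step 1 its cone has no homology in degrees $<j+n$, hence none in degrees $<j+q$ when $n\ge q$. Fix $i<j+q$. For $n>i$ the complex $\mathrm{Cone}f_{\tau_{\ge n}Y}$ vanishes in degree $i$. Descending from such an $n$ to $q$ through the long exact sequences gives $H_i(\mathrm{Cone}f_Y)=0$.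

**Step 3: assembling.** By Step 4 of the cap product discussion and (11), the kernel of $\mathrm{Cone}f\to\mathrm{Cone}f_k$ is filtered, finitely in each degree, with quotients $\mathrm{Cone}f_{Y_p}$, $p\ge1$. By Section 5, $Y_p$ is in degrees $\ge2p$ with trivial action on homology, so the homology of the kernel vanishes in degrees $<j+2$. The long exact sequence gives the isomorphism for $i\le j+1$. $\square$

*The test $A=k$.* Let $\mathfrak g=sl_r(k)$, $r\ge2$, and take the empty family of cocycles. Then $\mathrm{Cone}f_k=C(\mathfrak g)[1]$, whose homology is dual to $H^*(\mathfrak g,\mathfrak g^*)$ up to a shift. This is $0$ by Whitehead's theorem, since $\mathfrak g^*$ is a nontrivial simple module. The lemma holds for every $j$, so $H_*(CL(\mathfrak g))=0$ and $HL_n(sl_r(k))=0$ for $n\ge1$. Then $p=1$ and (6) gives $1/P=1-u$: dimension $1$ in every degree, as predicted.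

*The natural plan for the dual numbers.* Equation (8) suggests finding cocycles $c_b$ of degree $b$, $b=1,\dots,2r-2$, for which $f_k$ is a quasi-isomorphism. By the lemma, for every $j$, $f$ is then a quasi-isomorphism and (8) follows. By Step 3 above, $f_k$ is a quasi-isomorphism exactly when $H^*(\mathfrak g,\mathfrak g^*)$ is a free module over $H^*(\mathfrak g)$ on the classes $c_b$. So we compute this module.

## 7. Powers of the tautological matrix

Let $r\ge2$ and $\mathfrak s=sl_r(k)$. We need the alternating equivariant maps from $\mathfrak s$ to matrices. Let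
$$B=(\Lambda\mathfrak s^*)^{\mathfrak s},\qquad\mathcal A=(\Lambda\mathfrak s^*\otimes M_r(k))^{\mathfrak s},$$
and let $X\in\mathfrak s^*\otimes\mathfrak s$ be the tautological element. Then $X^n(x_1,\dots,x_n)=\sum_\sigma\mathrm{sgn}(\sigma)\,x_{\sigma1}\cdots x_{\sigma n}$. Put $T_i=\mathrm{tr}X^{2i+1}$, so $T_0=0$. By graded cyclicity, $\mathrm{tr}(X\cdot X^{2i-1})=-\mathrm{tr}(X^{2i-1}\cdot X)$, so $\mathrm{tr}X^{2i}=0$ for $i\ge1$.

**Lemma 7.1.**
$$X^{2r}=0,\qquad rX^{2r-1}=\sum_{j=1}^{r-1}T_jX^{2(r-1-j)}.\tag{15}$$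

*Proof.* We apply the Cayley–Hamilton theorem over a commutative ring. Adjoin an odd variable $\eta$ and put $Z=X^2+\eta X$, a matrix over the commutative even part of $\Lambda\mathfrak s^*\otimes\Lambda[\eta]$. Since $X^2$ and $\eta X$ commute and $(\eta X)^2=0$,
$$Z^m=X^{2m}+m\,\eta X^{2m-1},\qquad\mathrm{tr}Z^m=m\,\eta\,T_{m-1}\quad(m\ge1).$$
Products of two such traces vanish because $\eta^2=0$. So in Newton's formulas only the linear term survives: $e_m(Z)=\frac{(-1)^{m-1}}m\mathrm{tr}Z^m=(-1)^{m-1}\eta T_{m-1}$ for $1\le m\le r$. Cayley–Hamilton, $Z^r+\sum_{m=1}^r(-1)^me_m(Z)Z^{r-m}=0$, reads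
$$0=X^{2r}+r\,\eta X^{2r-1}-\eta\sum_{m=1}^rT_{m-1}X^{2(r-m)} .$$
Compare the parts without and with $\eta$, and use $T_0=0$. $\square$

*Example.* For $r=2$: $2X^3=T_1\cdot1$. On the standard basis of $sl_2$, with $e=E_{12}$, $f=E_{21}$, $h=E_{11}-E_{22}$,
$$X^3(e,f,h)=efh-feh+fhe-hfe+hef-ehf=3E_{11}+3E_{22},$$
and $T_1(e,f,h)=6$.

**Step 1: generators.** The first fundamental theorem for $GL_r$ says that multilinear invariants of several matrices are spanned by products of traces of monomials. Invariance under $\mathfrak s$ and under $GL_r$ agree here, since scalars act trivially. An alternating invariant on $\mathfrak s$ extends to $gl_r$ by the equivariant projection $gl_r\to\mathfrak s$; we antisymmetrize and restrict back. So $B$ is generated by the traces $\mathrm{tr}X^n$, hence by $T_1,\dots,T_{r-1}$ (by (15), $T_i=0$ for $i\ge r$). For $P\in\mathcal A$ apply the theorem to $\mathrm{tr}(P(x_1,\dots,x_n)x_{n+1})$; the factor containing $x_{n+1}$ gives $\mathcal A=\sum_{a\le2r-1}BX^a$.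

Classically $\dim B=\dim H^*(sl_r)=2^{r-1}$. The $T_i$ have odd degree, so the $2^{r-1}$ square-free monomials in them span $B$ and are therefore a basis. So $B=\Lambda(T_1,\dots,T_{r-1})$, and $T_1\cdots T_{r-1}\neq0$ has degree $\sum_{i=1}^{r-1}(2i+1)=r^2-1$ and spans $\Lambda^{r^2-1}\mathfrak s^*$. Put
$$\Lambda'=\Lambda(T_1,\dots,T_{r-2})\subset B,\qquad B=\Lambda'\oplus\Lambda'T_{r-1}.$$

**Step 2: $\mathcal A$ is free over $\Lambda'$ with basis $1,X,\dots,X^{2r-1}$.** Spanning: multiplying (15) by $X^b$,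
$$T_{r-1}X^b=rX^{2r-1+b}-\sum_{j=1}^{r-2}T_jX^{2(r-1-j)+b},\tag{16}$$
so $T_{r-1}$ can be eliminated. Independence: pair $P,Q\in\mathcal A$ by the top-degree coefficient of $\mathrm{tr}(PQ)$, and consider the elements $T_SX^a$, where $T_S=\prod_{i\in S}T_i$, $S\subset\{1,\dots,r-2\}$, $0\le a\le2r-1$. We have
$$\mathrm{tr}(T_SX^aT_{S'}X^b)=\pm T_ST_{S'}\,\mathrm{tr}X^{a+b},$$
and $\mathrm{tr}X^{a+b}$ is $r$ if $a+b=0$, is $T_i$ if $a+b=2i+1$ with $i\le r-1$, and is $0$ otherwise. The top element contains the factor $T_{r-1}$, which $T_ST_{S'}$ cannot supply. So the pairing is nonzero exactly when $a+b=2r-1$ and $S'$ is the complement of $S$. The Gram matrix has exactly one nonzero entry in each row and column, so the $T_SX^a$ are linearly independent. $\square$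

## 8. The module $H^*(\mathfrak g,\mathfrak g^*)$ and its relations

Let $\mathfrak g=sl_r(k[\varepsilon])=\mathfrak s\ltimes\mathfrak h$, with $\mathfrak h=\varepsilon\mathfrak s$ an abelian ideal isomorphic to $\mathfrak s$ as an $\mathfrak s$-module. The form $\langle a+\varepsilon b,a'+\varepsilon b'\rangle=\mathrm{tr}(ab'+ba')$, the $\varepsilon$-coefficient of the trace of the product, is invariant and nondegenerate. So $\mathfrak g^*\cong\mathfrak g$; a $\mathfrak g$-valued cochain $P$ gives the functional $m\otimes e\mapsto\langle P(e),m\rangle$.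

**Step 1: reduction to relative cohomology.** For a finite-dimensional $\mathfrak g$-module $M$, relative cochains are the $\mathfrak s$-invariant cochains vanishing when an argument is in $\mathfrak s$. They are determined by restriction to $\mathfrak h$, so
$$H^*(\mathfrak g,\mathfrak s;M)=H^*((\Lambda\mathfrak h^*\otimes M)^{\mathfrak s})=H^*(\mathfrak h,M)^{\mathfrak s},$$
the last equality because taking $\mathfrak s$-invariants is exact. The product
$$H^*(\mathfrak s)\otimes H^*(\mathfrak g,\mathfrak s;M)\to H^*(\mathfrak g,M)$$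
is an isomorphism (Hochschild–Serre 1953, Thm. 13). Here is the argument. By complete reducibility and Whitehead's theorem, the Hochschild–Serre spectral sequence of $\mathfrak h\subset\mathfrak g$ has $E_2^{p,q}=H^p(\mathfrak s,H^q(\mathfrak h,M))=H^p(\mathfrak s)\otimes H^q(\mathfrak h,M)^{\mathfrak s}$. Each $[a]\otimes[c]$ is represented by the genuine cocycle $a\cdot c$, with $a$ inflated along $\mathfrak g\to\mathfrak s$ and $c$ a relative cocycle. So all of $E_2$ consists of permanent cycles, $E_2=E_\infty$, and the product map is an isomorphism on associated graded spaces.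

In particular $H^*(\mathfrak g)=H^*(\mathfrak s)\otimes B$ with $B=(\Lambda\mathfrak h^*)^{\mathfrak s}\cong(\Lambda\mathfrak s^*)^{\mathfrak s}$, since $d=0$ on $(\Lambda\mathfrak h^*)^{\mathfrak s}$. Left multiplication satisfies $(a\beta)c=a(\beta c)$ for $a\in H^*(\mathfrak s)$, $\beta\in B$. From now on $T_i$ is also regarded as a cochain on $\mathfrak g$ through $\varepsilon$-components.

**Step 2: relative cohomology with coefficients in $\mathfrak g$.** Write $\mathcal A=\mathcal A_0\oplus B\cdot1$ with $\mathcal A_0=(\Lambda\mathfrak s^*\otimes\mathfrak s)^{\mathfrak s}$. The relative complex is $\mathcal A_0\oplus\varepsilon\mathcal A_0$. As $\mathfrak h$ is abelian and $\varepsilon x$ acts on $P+\varepsilon P'$ as $\varepsilon[x,P]$, its differential is $d(P+\varepsilon P')=\pm\varepsilon[X,P]$ with the graded commutator. So its cohomology is $\ker_0\oplus\,\varepsilon\,\mathrm{coker}_0$, the kernel and cokernel of $\mathrm{ad}X$ on $\mathcal A_0$. Since $\mathrm{ad}X$ kills $B\cdot1$ and $\mathrm{tr}[X,P]=0$,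
$$\ker{}_0\cong\ker(\mathrm{ad}X|_{\mathcal A})/B\cdot1,\qquad\mathrm{coker}_0\cong(\mathcal A/[X,\mathcal A])/B\cdot1$$
as $B$-modules.

Now $[X,T_SX^a]=\pm T_S[X,X^a]$, where $[X,X^a]$ is $0$ for $a$ even and $2X^{a+1}$ for $a$ odd, and $X^{2r}=0$. So, over $\Lambda'$:

- $\ker(\mathrm{ad}X|_{\mathcal A})$ has basis $1,X^2,X^4,\dots,X^{2r-2},X^{2r-1}$;
- $[X,\mathcal A]$ has basis $X^2,X^4,\dots,X^{2r-2}$;
- $\mathcal A/[X,\mathcal A]$ has basis $1,X,X^3,\dots,X^{2r-1}$.

By (16) with $b=0$, $B\cdot1=\Lambda'\cdot1\oplus\Lambda'\cdot\big(rX^{2r-1}-\sum_{j\le r-2}T_jX^{2(r-1-j)}\big)$. Dividing by it removes $1$ and $X^{2r-1}$ from the two bases, and $X^{2r-1}\equiv0$ in $\mathrm{coker}_0$ since the even powers $X^{2(r-1-j)}$, $j\le r-2$, are already zero there. Hence: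

- $\ker_0$ is $\Lambda'$-free on $c_b=[X^b]$, $b=2,4,\dots,2r-2$;
- $\varepsilon\,\mathrm{coker}_0$ is $\Lambda'$-free on $c_b=[\varepsilon(X^b-\tfrac1r\mathrm{tr}X^b)]$, $b=1,3,\dots,2r-3$.

We also write $c_b$ for the displayed relative cocycles, of degree $b$. So we do have one class in each degree $1,\dots,2r-2$, as the plan wanted. The first is $c_1=\varepsilon X$, the derivation of the example in Section 5: $c_1(m\otimes\iota_x)=\mathrm{tr}(m_0x_1)$ for $m=m_0+\varepsilon m_1$, $x=x_0+\varepsilon x_1$.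

**Step 3: freeness fails.** By (16), with $i=r-1-j$, and $X^{2r-1+b}=0$ for $b\ge1$,
$$T_{r-1}c_b=-\sum_{i\ge1,\ b+2i\le2r-2}T_{r-1-i}\,c_{b+2i}.\tag{17}$$
Terms with $b+2i\ge2r-1$ vanish: for $b$ odd, $X^{2r-1}\equiv0$ in $\mathrm{coker}_0$. In the remaining terms $1\le r-1-i\le r-2$, so $T_{r-1-i}\in\Lambda'$. Equation (17) is a nontrivial relation over $H^*(\mathfrak g)$, because $T_{r-1}\ne0$ in $H^*(\mathfrak g)$. This is the exact point where the plan of Section 6 stops: the $c_b$ generate, but not freely.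

To record all relations, let $V=\bigoplus_{b=1}^{2r-2}kv_b$, $|v_b|=b$, and
$$\rho_b=T_{r-1}\otimes v_b+\sum_{i\ge1,\ b+2i\le2r-2}T_{r-1-i}\otimes v_{b+2i},\qquad|\rho_b|=2r-1+b.$$
The $\Lambda'$-module $B\otimes V$ is free on the $v_b$ and $T_{r-1}\otimes v_b$, hence on the $v_b$ and $\rho_b$. The map $\beta\otimes v_b\mapsto\beta c_b$ to $H^*(\mathfrak g,\mathfrak s;\mathfrak g)$ sends the $v_b$ to a $\Lambda'$-basis and the $\rho_b$ to $0$. So it is onto with kernel $\bigoplus_b\Lambda'\rho_b$. Tensoring with $H^*(\mathfrak s)$ and using Step 1: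
$$H^*(\mathfrak g)\otimes V\to H^*(\mathfrak g,\mathfrak g^*),\quad a\otimes v_b\mapsto ac_b,\quad\text{is onto, with kernel }\ \mathrm{Rel}=H^*(\mathfrak s)\otimes\bigoplus_b\Lambda'\rho_b.\tag{18}$$
Since $H^*(\mathfrak s)\otimes\Lambda'$ is $k$ in degree $0$ and vanishes in degrees $1,2$,
$$\mathrm{Rel}^i=0\ (i<2r),\qquad\mathrm{Rel}^{2r}=k\rho_1,\qquad\mathrm{Rel}^{2r+1}=k\rho_2.\tag{19}$$

This does not yet refute anything about $HL_*$. The relations are CE classes, and a CE class may become invisible on Leibniz homology: for $sl_2(k)$ the class of $T_1$ in $H^3$ is nonzero, yet $HL_3(sl_2(k))=0$, so $T_1\circ\pi=0$ there. Also, $\rho_1$ and $\rho_2$ lie in adjacent degrees, so in the long exact sequence of the cone their effects could cancel. What decides is whether $T_{r-1}$ is nonzero on $HL_{2r-1}(\mathfrak g)$. The next step ties $T_{r-1}$ to the generator $c_{2r-2}$, which is visible.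

**Step 4: $T_{r-1}$ is a shifted $c_{2r-2}$.** For a cocycle $T\in C^n(\mathfrak g,k)$ let $(\delta T)(m\otimes\iota_{x_2}\cdots\iota_{x_n})=T(\iota_m\iota_{x_2}\cdots\iota_{x_n})$. As for $\Sigma$ in Section 3, the map $C(\mathfrak g)\to C(k)$, $m\otimes e\mapsto\iota_me$, anticommutes with $d$. So $\delta T$ is a cocycle in $C^{n-1}(\mathfrak g,\mathfrak g^*)$, and
$$T\pi\Sigma=\delta T\,\pi.\tag{20}$$
In $T_{r-1}(m,x_2,\dots,x_{2r-1})$ rotate each monomial cyclically so that the $\varepsilon$-component $m_1$ of $m$ comes first. The trace is unchanged, and a cyclic permutation of $2r-1$ letters is even. Each of the $2r-1$ positions contributes the same sum, so $\delta T_{r-1}(m;\cdot)=(2r-1)\,\mathrm{tr}(m_1X^{2r-2})=(2r-1)\langle X^{2r-2},m\rangle$. Hence, as cochains,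
$$\delta T_{r-1}=(2r-1)\,c_{2r-2}.\tag{21}$$

## 9. The drop by one in degree $2r+1$

We prove Theorem 1. Let $\mathfrak g=sl_r(k[\varepsilon])$, $r\ge 2$, and
$$f=(c_{b*})_b:CL(\mathfrak g)\to\bigoplus_{b=1}^{2r-2}CL(k)[b] .$$

**Step 1: the cone of $f$ through degree $2r+1$.** On CE homology, the dual of $f_k$ sends $(a_b)_b$ to $\sum_bc_b\cdot a_b=\sum_b(-1)^{|a_b|b}a_b\cdot c_b$ by (14). Up to these signs it is the map (18), which is onto. So $f_k$ is injective on homology, and $H_i(\mathrm{Cone}f_k)$ is the cokernel of $f_k$ on $H_i$. This is $(\mathrm{Rel}^i)^*$: a tuple $(z_b)_b$ gives the functional $\sum_ba_b\otimes v_b\mapsto\sum_b(-1)^{|a_b|b}a_b(z_b)$. By (19) and Lemma 6.1 with $j=2r$,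
$$H_i(\mathrm{Cone}f)\cong(\mathrm{Rel}^i)^*\quad(i\le2r+1),$$
which is zero for $i<2r$ and one-dimensional for $i=2r,2r+1$. There is a long exact sequence
$$\cdots\to H_i(CL(\mathfrak g))\to\bigoplus_bHL_{i-b}(\mathfrak g)\xrightarrow{\ \kappa_i\ }H_i(\mathrm{Cone}f)\to H_{i-1}(CL(\mathfrak g))\to\cdots\tag{22}$$

**Step 2: $T_{r-1}\circ\pi\neq0$ on $HL_{2r-1}(\mathfrak g)$.** Since $H_i(\mathrm{Cone}f)=0$ for $i\le2r-1$, $f$ is an isomorphism on $H_{2r-2}$. The component $b=2r-2$ of its target is $HL_0(\mathfrak g)=k$. Choose $z\in H_{2r-2}(CL(\mathfrak g))$ with $f(z)=1$ in that component and zero in the others. In (12) only the term with $|e_2|=0$ contributes to this component, so $c_{2r-2}(\pi z)=1$. By (20) and (21), the Leibniz cycle $\Sigma z$ of degree $2r-1$ satisfies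
$$T_{r-1}(\pi\Sigma z)=\delta T_{r-1}(\pi z)=2r-1\ne0 .$$

**Step 3: $\kappa_{2r}$ and $\kappa_{2r+1}$ are onto.** Composing $\kappa_i$ with $H_i(\mathrm{Cone}f)\cong H_i(\mathrm{Cone}f_k)$ gives, for $i=2r$ (resp. $2r+1$), the evaluation of $\rho_1$ (resp. $\rho_2$) on $(\pi z_b)_b$, up to signs of the components. The only term of $\rho_1$ involving $v_1$ is $T_{r-1}\otimes v_1$, and the only term of $\rho_2$ involving $v_2$ is $T_{r-1}\otimes v_2$. In both cases the relevant component is $HL_{2r-1}(\mathfrak g)$. Take only $z_1\ne0$ (resp. only $z_2\neq0$), equal to a class from Step 2. The value is $\pm T_{r-1}(\pi z_1)\ne0$ (resp. $\pm T_{r-1}(\pi z_2)\ne0$), and the target is one-dimensional.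

**Step 4: counting.** For $m\le2r$ the map $\kappa_{m+1}$ is onto (its target is $0$ if $m+1<2r$), so (22) gives $H_m(CL(\mathfrak g))\cong\ker\kappa_m$. For $m\le2r-1$ the target of $\kappa_m$ is zero, hence $H_m(CL(\mathfrak g))\cong\bigoplus_bHL_{m-b}(\mathfrak g)$. For $m=2r$, $\dim H_{2r}(CL(\mathfrak g))=\sum_b\dim HL_{2r-b}(\mathfrak g)-1$. With $p_n=\dim HL_n(\mathfrak g)$ and (5),
$$p_0=1,\qquad p_n=\sum_{b=1}^{2r-2}p_{n-1-b}\ (1\le n\le2r),\qquad p_{2r+1}=\sum_{b=1}^{2r-2}p_{2r-b}-1.$$
The coefficients of $q$ in (7) satisfy the first recursion for all $n\ge1$, so $p\equiv q-u^{2r+1}\pmod{u^{2r+2}}$.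

**Step 5: back to $gl_r$.** By (6), $1/P=1/p-2u$ for $gl_r(A)$. With $Q(u)=\sum Q_nu^n$, (3) says $1/Q=1/q-2u$. So, modulo $u^{2r+2}$,
$$\frac1P-\frac1Q=\frac1p-\frac1q\equiv u^{2r+1},\qquad\text{hence}\qquad P\equiv Q-u^{2r+1}.$$
This is Theorem 1, and the conjecture fails for every $r\ge2$. $\blacksquare$

## 10. All degrees for $sl_2(k[\varepsilon])$

We prove Theorem 2(b). Let $r=2$, $\mathfrak g=sl_2(k[\varepsilon])$, $T=T_1$ (degree $3$), $\alpha=\delta T=3c_2\in C^2(\mathfrak g,\mathfrak g^*)$ by (21), and $c_1\in C^1(\mathfrak g,\mathfrak g^*)$. Now $\Lambda'=k$ and $\rho_b=T\otimes v_b$, so (18) says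
$$\big(H^*(\mathfrak g)/T\,H^*(\mathfrak g)\big)\otimes V\cong H^*(\mathfrak g,\mathfrak g^*).\tag{23}$$
The module is free once $T$ is killed. So we replace the target $CL(k)$ by a complex in which $T_*$ has been killed, and repeat the plan of Section 6, this time without obstruction.

**Step 1: chain-level identities.** All three cochains are relative: $T\in\Lambda^3\mathfrak h^*$, $c_1\in\mathfrak h^*\otimes\mathfrak g^*$, $\alpha\in\Lambda^2\mathfrak h^*\otimes\mathfrak g^*$. Since $\dim\mathfrak h=3$, as cochains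
$$T\cdot c_1=0,\qquad T\cdot\alpha=0,\qquad T\cdot T=0.\tag{24}$$
Besides $T_*$ on $CL(k)$, which is (12) with $M=k$, let
$$T_*^{\mathfrak g}:CL(\mathfrak g)\to CL(\mathfrak g),\qquad T^{\mathfrak g}_*(m\otimes e)=\sum T(\bar e_1)\,m\otimes e_2 .$$
It is well defined, because $T$ lives on $k\otimes_{U\mathfrak g}\bar E$, where $x\bar e_1=0$ for $x\in\mathfrak g$. As in Section 6, both operators satisfy $T_*d=-dT_*$. By coassociativity, each composite below is the cap product with a product of two cochains, in one of the two orders; for instance $T_*c_*(m\otimes e)=\sum c(m\otimes\bar e_1)T(\bar e_2)e_3$ and $c_*T^{\mathfrak g}_*(m\otimes e)=\sum T(\bar e_1)c(m\otimes\bar e_2)e_3$. So (24) and (14) give, at chain level,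
$$T_*^2=0,\quad(T_*^{\mathfrak g})^2=0,\quad T_*c_*=0,\quad c_*T_*^{\mathfrak g}=0\qquad(c=c_1,\alpha).\tag{25}$$
Finally, from $\Delta(\iota_me)=(\iota_m\otimes1+1\otimes\iota_m)\Delta(e)$,
$$T_*(\iota_me)=\sum T(\iota_m\bar e_1)\,e_2+\sum(-1)^{|e_1|}T(\bar e_1)\,\iota_me_2,$$
and only $|e_1|=3$ contributes to the last sum. Hence
$$T_*\Sigma z=\alpha_*z-\Sigma T_*^{\mathfrak g}z\qquad(z\in CL(\mathfrak g)).\tag{26}$$

**Step 2: the complex $K$ and the map $G$.** Let $K=CL(k)[\tau]$, polynomials in $\tau$ with $|\tau|=2$, and $D=d+\tau T_*$. Then $D^2=\tau(dT_*+T_*d)+\tau^2T_*^2=0$. Put $\Theta=H_*(K)$. Since $T_*c_*=0$, the map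
$$G:CL(\mathfrak g)\to K[1]\oplus K[2],\qquad z\mapsto(c_{1*}z,\alpha_*z)\quad(\text{in }\tau\text{-degree }0)$$
is a chain map. Steps 3 and 4 show that it is a quasi-isomorphism.

**Step 3: reduction to the CE version.** For a bounded below complex $Y$ of right $\mathfrak g$-modules put $K_Y=(C(Y)[\tau],\,d+\tau T_*)$, with $T_*(y\otimes e)=\sum(-1)^{|y||e_1|}T(e_1)\,y\otimes e_2$ as in (13) with $M=k$. Let $G_Y=(c_{1*},\alpha_*):C(\mathfrak g\otimes Y)\to K_Y[1]\oplus K_Y[2]$. The identities $T_*^2=0$ and $T_*c_*=0$ hold here by the same argument, so these are a complex and a chain map. By Step 4 of the cap product discussion with $M=k$, $T_*$ preserves $F^pCL(k)$ and induces $T_*$ on $C(Y_p)$. So $\mathrm{Cone}\,G$ is filtered, finitely in each degree since $F^pK=F^pCL(k)[\tau]$ lies in degrees $\ge2p$, with quotients $\mathrm{Cone}\,G_{Y_p}$.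

Suppose $G_k$ is a quasi-isomorphism. We run the proof of Lemma 6.1.

- The functor $Y\mapsto\mathrm{Cone}\,G_Y$ is exact. It preserves quasi-isomorphisms: for bounded below $Y$ the filtration of $C(Y)[\tau]$ by powers of $\tau$ is finite in each degree, with quotients $\tau^jC(Y)$, and these preserve quasi-isomorphisms.
- For a trivial module $W$ in degree $n$, the differential on $C(W[n])[\tau]$ is $(-1)^n(d+\tau T_*)\otimes W$, because $(-1)^{3n}=(-1)^n$. The components of $G_{W[n]}$ change only by signs, so $\mathrm{Cone}\,G_{W[n]}$ is acyclic.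
- For $Y$ with trivial action on $H_*(Y)$, the quotients $\tau_{\ge n}Y/\tau_{\ge n+1}Y$ have acyclic cones, and all complexes attached to $\tau_{\ge n}Y$ lie in degrees $\ge n$. So $\mathrm{Cone}\,G_Y$ is acyclic.

Apply the last point to $Y_p$, $p\ge1$: the kernel of $\mathrm{Cone}\,G\to\mathrm{Cone}\,G_k$ is acyclic, so $G$ is a quasi-isomorphism.

**Step 4: $G_k$ is a quasi-isomorphism.** By Section 8, $H_*(\mathfrak g)$ is dual to $H^*(\mathfrak s)\otimes\Lambda(T)$, and $T_*$ is dual to multiplication by $T$, whose kernel and image are both $T\,H^*(\mathfrak g)$. So $\ker T_*=\mathrm{im}\,T_*$ on $H_*(\mathfrak g)$, and $\ker T_*$ is dual to $H^*(\mathfrak g)/T\,H^*(\mathfrak g)$. The spectral sequence of the $\tau$-adic filtration of $C(k)[\tau]$, finite in each degree, has $E^1=H_*(\mathfrak g)[\tau]$ and $d^1=\tau T_*$. So $E^2$ is $\ker T_*$ in $\tau$-degree $0$ and $\ker T_*/\mathrm{im}\,T_*=0$ in positive $\tau$-degrees. Hence $H_*(C(k)[\tau],D)\to H_*(\mathfrak g)$, $\tau\mapsto0$, is injective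 with image $\ker T_*$. Therefore $G_k$ on homology is, up to signs, dual to the map $(H^*(\mathfrak g)/T\,H^*(\mathfrak g))\otimes V\to H^*(\mathfrak g,\mathfrak g^*)$ given by $c_1$ and $\alpha=3c_2$. This is an isomorphism by (23).

Consequently, for $n\ge1$,
$$HL_n(\mathfrak g)\cong H_{n-1}(CL(\mathfrak g))\xrightarrow{\ \cong\ }\Theta_{n-2}\oplus\Theta_{n-3},\qquad[\Sigma z]\mapsto([c_{1*}z],[\alpha_*z]).\tag{27}$$
On the other hand $0\to\tau K\to K\to CL(k)\to0$ gives the exact sequence
$$\Theta_{n-2}\xrightarrow{\ \tau\ }\Theta_n\to HL_n(\mathfrak g)\xrightarrow{\ \partial\ }\Theta_{n-3}\xrightarrow{\ \tau\ }\Theta_{n-1},\qquad\partial[z]=[T_*z],\tag{28}$$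
since $Dz=\tau T_*z$ for a cycle $z$ of $CL(k)$. To combine (27) and (28) we must express $\partial$ in the coordinates (27). By (26) this is obstructed only by the term $\Sigma T_*^{\mathfrak g}z$, which the next lemma removes.

**Lemma 10.1.** If $w\in CL(\mathfrak g)_s$ satisfies $dw=0$, $G(w)=0$ and $T_*^{\mathfrak g}w=0$, then $\Sigma w$ is a $D$-cycle and $[\Sigma w]=0$ in $\Theta_{s+1}$.

*Proof.* By (26), $D\Sigma w=-\Sigma dw+\tau\alpha_*w-\tau\Sigma T_*^{\mathfrak g}w=0$. For the second claim use induction on $s$; for $s<0$ there is nothing to prove. As $G$ is injective on homology, $w=dy$. Then $G(y)$ is a cycle, since $G(dy)=G(w)=0$. As $G$ is onto on homology, we may change $y$ by a cycle so that $G(y)$ is a boundary; in particular $\alpha_*y=D\kappa$ for some $\kappa\in K$. By (26),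
$$D(\Sigma y)=-\Sigma w+\tau\alpha_*y-\tau\Sigma T_*^{\mathfrak g}y=-\Sigma w+D(\tau\kappa)-\tau\Sigma w',\qquad w'=T_*^{\mathfrak g}y .$$
The element $w'$ has degree $s-2$ and satisfies $dw'=-T_*^{\mathfrak g}w=0$, and $G(w')=0$, $T_*^{\mathfrak g}w'=0$ by (25). By induction $[\Sigma w']=0$, so $\tau\Sigma w'$ is a boundary, and hence so is $\Sigma w$. $\square$

**Step 5: solving for $\Theta$.** Let $z\in CL(\mathfrak g)_{n-1}$ be a cycle, $n\ge1$. The element $w=T_*^{\mathfrak g}z$ satisfies $dw=-T_*^{\mathfrak g}dz=0$, and $G(w)=0$, $T_*^{\mathfrak g}w=0$ by (25). So Lemma 10.1 applies, and (26) gives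
$$\partial[\Sigma z]=[T_*\Sigma z]=[\alpha_*z].$$
Thus, under (27), $\partial$ is the projection onto $\Theta_{n-3}$. It is onto with kernel $\cong\Theta_{n-2}$, for all $n\ge1$. By (28) every map $\tau:\Theta_m\to\Theta_{m+2}$ vanishes (for $m<0$ because $\Theta_m=0$), so $\Theta_n\cong\ker(\partial|_{HL_n})\cong\Theta_{n-2}$ for $n\ge1$. Also $\Theta_0=k$, since $K_0=k$ and $D:K_1\to K_0$ is zero. Hence $\Theta_n=k$ for even $n\ge0$ and $\Theta_n=0$ otherwise. By (27), $\dim HL_n(sl_2(k[\varepsilon]))$ is $1$ for $n=0$ and for $n\ge2$, and $0$ for $n=1$. The series is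
$$p=1+\frac{u^2}{1-u}=\frac{1-u+u^2}{1-u}=\frac{1+u^3}{1-u^2}.$$
With (6) and $\dim A=2$,
$$\frac1P=\frac{1-u}{1-u+u^2}-2u,\qquad P=\frac{1-u+u^2}{1-3u+2u^2-2u^3}.\qquad\blacksquare$$

Expanding, $P=1+2u+5u^2+13u^3+33u^4+83u^5+\cdots$, while $\frac1{1-2u-u^2-u^3}=1+2u+5u^2+13u^3+33u^4+84u^5+\cdots$. The two series part in degree $5=2r+1$, by exactly one, as Theorem 1 says.
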